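\title{Bounded window mean-payoff games are undecidable in three dimensions}

\begin{abstract}
In a two-player game on a finite graph whose edges carry integer weight vectors, the bounded window mean-payoff objective asks for a bound $l$ such that, from some point of the play on and in every dimension, the sum of the weights starting at any position becomes nonnegative within $l$ steps. We show that deciding the winner is undecidable, and $\Sigma^0_1$-complete for every fixed dimension $k\ge 3$, with hardness already for weights in $\{-1,0,1\}$. The proof reads the unpaid deficits of open windows as tokens of a lossy program run by the second player, who wins exactly when she can accumulate unboundedly many tokens. We also show that the first player wins the bounded objective if and only if he wins with one fixed window length, and that he then wins with finite memory, although neither the window length nor the memory has a computable bound.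
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Games and windows}

A \emph{two-player turn-based multi-weighted game} is a tuple $G=(S_1,S_2,E,k,w)$. The finite set $S=S_1\cup S_2$ of states is partitioned into the states of player $\mathcal{P}_1$ (he) and those of player $\mathcal{P}_2$ (she); $E\subseteq S\times S$ is a set of edges in which every state has a successor; $k\ge1$ is the dimension; and $w\colon E\to\mathbb{Z}^k$ is the weight function. A \emph{play} is an infinite sequence $\pi=s_0s_1s_2\dots$ with $(s_j,s_{j+1})\in E$ for all $j$. A \emph{strategy} of a player is an arbitrary function that maps every finite prefix ending in a state of that player to a successor of that state, and a play is \emph{consistent} with the strategy if the player always moves as it prescribes. An \emph{objective} is a set $O$ of plays, and $\mathcal{P}_1$ \emph{wins $O$ from $s$} if he has a strategy all of whose consistent plays from $s$ lie in $O$.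

Fix a play $\pi$, a dimension $t$, a position $j\ge0$ and a bound $l\ge1$. The \emph{window opened at $j$ on dimension $t$ is good within $l$} if
\[
\sum_{n=j}^{j+l'-1}w_t(s_n,s_{n+1})\ \ge\ 0\qquad\text{for some } l'\in\{1,\dots,l\}.
\]
\emph{Position $j$ is good within $l$} if this holds for every dimension $t$, where each dimension may use its own $l'$; otherwise it is \emph{bad within $l$}. A position that is good within $l$ is good within every larger bound. The \emph{fixed} and the \emph{bounded window mean-payoff objectives} are
\begin{align*}
\mathrm{FW}(l)&=\{\pi\mid \exists i\ \forall j\ge i:\ \text{position $j$ of $\pi$ is good within $l$}\},\\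
\mathrm{BW}&=\textstyle\bigcup_{l\ge1}\mathrm{FW}(l).
\end{align*}
We also use their \emph{direct} variants: $\mathrm{DFW}(l)$ is the set of plays all of whose positions $j\ge0$ are good within $l$, and $\mathrm{DBW}=\bigcup_l\mathrm{DFW}(l)$. Then $\mathrm{DFW}(l)\subseteq\mathrm{FW}(l)$ and $\mathrm{DBW}\subseteq\mathrm{BW}$.

The \emph{fixed window problem} asks, given a game $G$ with weights in binary, a state $s$ and a bound $l$, whether $\mathcal{P}_1$ wins $\mathrm{FW}(l)$ from $s$. The \emph{bounded window problem} asks, given $G$ and $s$, whether he wins $\mathrm{BW}$ from $s$.

Window objectives put a deadline on the long-run average. Let $\pi\in\mathrm{FW}(l)$, with all positions from $i$ on good, and fix $t$. Starting at $i$, cut the play into consecutive windows of length at most $l$ and nonnegative sum. The partial sums of $w_t$ from $i$ are nonnegative at the cuts and drop by a bounded amount between two cuts, so they are bounded below, and the lower limit of the averages of $w_t$ is at least $0$. The converse fails even if every window closes. Take the one-dimensional weight sequence whose $m$-th block is $m$ times $-1$ followed by $m$ times $+1$. Its averages tend to $0$, and every window opened in a block closes inside that block, but the window opened at the start of block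 $m$ needs $2m$ steps. This sequence is in no $\mathrm{FW}(l)$. It is the typical behavior that $\mathcal{P}_2$ will enforce in our games: nothing stays unpaid forever, but the delays grow.

\subsection{The question}

The following results are quoted in \cite{windows}. In one dimension the bounded window problem is in $\mathrm{NP}\cap\mathrm{coNP}$; memoryless strategies suffice for $\mathcal{P}_1$, while $\mathcal{P}_2$ may need infinite memory. In several dimensions, total-payoff games are undecidable; the fixed window problem is EXPTIME-complete when $l$ is an arbitrary part of the input, and is PSPACE-hard and in EXPTIME when $l$ is polynomial in the size of the game; and the bounded window problem is non-primitive-recursive hard. We use two of these facts: the fixed window problem is decidable, and the bounded window problem is decidable for $k=1$. The question posed in \cite{windows} is the following.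

\begin{quote}
Is the bounded window problem decidable for two-player multi-dimension games, with $k$ part of the input?
\end{quote}

Two features suggest a positive answer. First, $\mathrm{BW}$ is an increasing union of objectives each of which is decidable, so one only lacks a bound on $l$. Second, the open windows of a play are summarized by a vector of natural numbers, the debts of Section~\ref{sec:debts}, whose update is monotone and is truncated at $0$. Such counters seem too weak to simulate a machine: a decrement of an empty counter passes unnoticed, and there is no visible test for zero. The answer is nevertheless negative.

\subsection{Results}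

A \emph{two-counter machine} $M$ has a finite set of labels, an initial label $\ell_0$, two counters $c_1,c_2$ with values in $\mathbb{N}$, and for each label one instruction: ``$c_i{+}{+}$; goto $\ell'$'', or ``if $c_i=0$ goto $\ell'$, else $c_i{-}{-}$ and goto $\ell''$'', or ``halt''. It is deterministic, and it always starts at $\ell_0$ with both counters $0$. Whether such a machine halts is undecidable \cite{minsky}. Recall that $\Sigma^0_1$ is the class of recursively enumerable problems, and that a problem is $\Sigma^0_1$-hard if every such problem reduces to it by a computable map that preserves yes- and no-instances (a many-one reduction). The standard simulation of Turing machines by two-counter machines makes their halting problem $\Sigma^0_1$-complete.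

\begin{theorem}\label{thm:four}
From a deterministic two-counter machine $M$ one can compute a $4$-dimensional game with weights in $\{-1,0,1\}$ and a state $N$ such that:
\begin{itemize}
\item if $M$ halts, then for some $l$ player $\mathcal{P}_1$ has a strategy from $N$ all of whose plays are in $\mathrm{FW}(l)\subseteq\mathrm{BW}$;
\item if $M$ does not halt, then $\mathcal{P}_2$ has a strategy from $N$ all of whose plays are outside $\mathrm{BW}$.
\end{itemize}
\end{theorem}

In the second case $\mathcal{P}_1$ does not win $\mathrm{BW}$, because any strategy of his has a play in common with the strategy of $\mathcal{P}_2$. So the bounded window problem is undecidable, already for $k=4$. The second theorem lowers the dimension and locates the problem exactly.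

\begin{theorem}\label{thm:three}
\begin{enumerate}
\item[(1)] For every fixed $k\ge3$, the bounded window problem restricted to $k$-dimensional games with weights in $\{-1,0,1\}$ is undecidable and $\Sigma^0_1$-hard. The same holds for every objective $O$, given uniformly in the game, with $\mathrm{DBW}\subseteq O\subseteq\mathrm{BW}$; in particular it holds for $\mathrm{DBW}$.
\item[(2)] In every game, $\mathcal{P}_1$ wins $\mathrm{BW}$ from $s$ if and only if there is $l$ such that he wins $\mathrm{FW}(l)$ from $s$. Otherwise $\mathcal{P}_2$ has a strategy from $s$ all of whose plays are outside $\mathrm{BW}$. Hence the bounded window problem is recursively enumerable, and $\Sigma^0_1$-complete already for each fixed $k\ge3$.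
\item[(3)] If $\mathcal{P}_1$ wins $\mathrm{BW}$, he wins with finite memory. But for each fixed $k\ge3$ there is no computable function $f$ such that winning $\mathrm{BW}$ in $G$ from $s$ implies winning $\mathrm{FW}(f(G,s))$, and there is no computable bound on the memory that $\mathcal{P}_1$ needs for $\mathrm{BW}$.
\end{enumerate}
\end{theorem}

In (1), an objective given uniformly in the game is an assignment of a set of plays of $G$ to every game $G$. In (3), computable functions are total; finite memory is defined in Section~\ref{sec:upper}. For $k=1$ the problem is decidable by the results quoted above, and we claim nothing for the restriction to $k=2$; the question, in which $k$ is part of the input, does not depend on it.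

\subsection{The idea}

A debt cannot be tested for zero, but it can be \emph{emptied}: let $\mathcal{P}_1$ pay it off. Suppose that $\mathcal{P}_2$ steers a simulation, claims at some moment that a counter is zero, and $\mathcal{P}_1$ then empties that counter. A true claim costs nothing. A false claim derails the simulation, but it also destroys debt, and debt is what $\mathcal{P}_2$ needs in order to make windows long. We therefore let her gain one unit of debt per round, and arrange that she can carry $K$ units through a round without loss only if the machine has resources for a computation of size $K$. If the machine halts, the total debt stays bounded and all windows close in bounded time. If it does not, the debt grows without bound, and a debt of size $m$ takes at least $m$ steps to build.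

Sections~\ref{sec:debts}--\ref{sec:P1} carry this out for an abstract model, token programs, and reduce the game to a counting property of the program. Sections~\ref{sec:four} and~\ref{sec:three} write the programs with four and with three places. Section~\ref{sec:upper} proves parts (2) and (3) of Theorem~\ref{thm:three} and is independent of the construction.

\section{Debts}\label{sec:debts}

At each moment many windows may be open, but in each dimension a single number tells when they are all closed. It is convenient to change sign: put $\delta=-w$, the \emph{debt effect} of an edge. For a play $s_0s_1\dots$ and a starting position $i$, define the \emph{debt vectors} $D^i(j)\in\mathbb{N}^k$, $j\ge i$, by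
\[
D^i(i)=0,\qquad D^i_t(j+1)=\max\bigl(0,\ D^i_t(j)+\delta_t(s_j,s_{j+1})\bigr).
\]
We say that a \emph{truncation} occurs at a step if the second argument of the maximum is negative. Write $\Delta_t(p,j)=\sum_{n=p}^{j-1}\delta_t(s_n,s_{n+1})$ for $p\le j$, so that the window opened at $p$ on $t$ is good within $l$ exactly if $\Delta_t(p,p+l')\le0$ for some $l'\in\{1,\dots,l\}$. Then
\begin{equation}\label{eq:debt}
D^i_t(j)=\max_{i\le p\le j}\Delta_t(p,j),
\end{equation}
by induction on $j$: adding $\delta_t(s_j,s_{j+1})$ turns each $\Delta_t(p,j)$ into $\Delta_t(p,j+1)$, and the new term $\Delta_t(j+1,j+1)=0$ is the first argument of the maximum. Thus $D^i_t(j)$ is the largest deficit at time $j$ among the windows opened since $i$. Long windows correspond to long stretches of positive debt.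

\begin{lemma}\label{lem:debt}
\begin{enumerate}
\item[(a)] If $i\le j<j'\le j+l$ and $D^i_t(j')=0$, then the window opened at $j$ on $t$ is good within $l$.
\item[(b)] If $D^i_t>0$ at $m\ge1$ consecutive positions $q,\dots,q+m-1$ with $q\ge i$, then some position $p$ with $i\le p<q$ is bad within $m$.
\item[(c)] If all weights are in $\{-1,0,1\}$ and $D^i_t(j)\ge m\ge1$, then some position $p$ with $i\le p<j$ is bad within $m$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:debt}, $\Delta_t(j,j')\le D^i_t(j')=0$.

(b) Since $D^i_t(i)=0<D^i_t(q)$, there is a last position $p$ with $i\le p<q$ and $D^i_t(p)=0$. The debt is positive at $p+1,\dots,q+m-1$, so no truncation occurs on the way, and $\Delta_t(p,p+l')=D^i_t(p+l')>0$ for $1\le l'\le q+m-1-p$. This range includes $1,\dots,m$ because $p\le q-1$.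

(c) The debt starts at $0$ and grows by at most $1$ per step. Hence $j-i\ge m$, and the debt is positive at the $m$ positions $j-m+1,\dots,j$. Apply (b).
\end{proof}

Since $\mathrm{FW}(l)$ ignores any finite prefix, one bad window proves nothing; $\mathcal{P}_2$ has to produce ever longer ones ever later. Both of her strategies in this paper work in phases and use the following criterion.

\begin{lemma}\label{lem:phases}
Let $i_1<i_2<\cdots$ be positions of a play such that for every $m$ some position $p\ge i_m$ is bad within $m$. Then the play is not in $\mathrm{BW}$.
\end{lemma}

\begin{proof}
Given $l$ and $i$, choose $m\ge l$ with $i_m\ge i$. Some position $p\ge i$ is bad within $m$, hence within $l$. So the play is in no $\mathrm{FW}(l)$.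
\end{proof}

\section{Token programs}\label{sec:programs}

We isolate the operations on debts that the game will be able to enforce. The model is a reset net with a finite control: tokens lie in places, can be moved one at a time, and a place can be emptied.

Fix $k\ge2$ \emph{places} $1,\dots,k$ and let $e_t$ be the $t$-th unit vector. A \emph{token program} $P$ is a finite set of \emph{points}, each of one of the following types:
\begin{itemize}
\item \emph{choice}, with a nonempty set of successor points;
\item $\mathrm{move}(t,t')$ with $t\ne t'$, with one successor;
\item $\mathrm{drain}(t)$, with one successor;
\item $\mathrm{gain}(t)$, whose successor is a distinguished point $N$.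
\end{itemize}
The point $N$ is a choice point and is a successor of gain points only. The points and the successor relation form the \emph{control graph}. A \emph{configuration} is a pair $(q,V)$ of a point and a vector $V\in\mathbb{N}^k$, and $|V|=\sum_tV_t$ is the number of tokens. A \emph{step} from $(q,V)$ goes to a successor of $q$ and changes $V$ according to the type of $q$: a choice leaves $V$ unchanged; $\mathrm{move}(t,t')$ is allowed only if $V_t\ge1$ and sets $V:=V-e_t+e_{t'}$; $\mathrm{drain}(t)$ sets $V_t:=0$, and the tokens that were in place $t$ are \emph{lost}; $\mathrm{gain}(t)$ sets $V:=V+e_t$. A \emph{run fragment} is a finite or infinite sequence of consecutive steps. It is \emph{loss-free} if every $\mathrm{drain}(t)$ step is executed with $V_t=0$, and \emph{gain-free} if it has no gain step. A \emph{round} is a run fragment that starts at $N$ and ends with its first gain step. The number of tokens is unchanged by choices and moves, so it never increases along a gain-free fragment.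

In a loss-free fragment a drain is a test for zero. The following properties describe programs in which losses are unavoidable, and programs in which they are not.

\begin{definition}\label{def:conditions}
A token program is
\begin{itemize}
\item \emph{pumping} if there is an infinite loss-free run from $(N,0)$ with infinitely many gain steps;
\item \emph{bounded by $B$} if every loss-free round that starts in a configuration $(N,V)$ has $|V|\le B$;
\item \emph{draining} if it satisfies
\begin{enumerate}
\item[(D1)] every round contains a $\mathrm{drain}(t)$ step for every place $t$, and
\item[(D2)] for every $B'$ there is $\lambda\ge1$ such that every gain-free run fragment of $\lambda$ steps, starting at any point with at most $B'$ tokens, contains a $\mathrm{drain}(t)$ step for every place $t$.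
\end{enumerate}
\end{itemize}
\end{definition}

Drains are the moments at which $\mathcal{P}_1$ closes windows, and (D1) and (D2) guarantee that these moments come often enough. To verify (D2) we bound lengths of fragments as follows.

\begin{lemma}\label{lem:count}
Let $P$ have $n$ points. Let $Y$ be the set of points from which a run fragment takes steps, and let $Z$ be a set of points that meets every cycle of the control graph contained in $Y$. If the fragment takes at most $\mu$ steps from points of $Z$, it has at most $(\mu+1)(n+1)$ steps.
\end{lemma}

\begin{proof}
The steps from $Z$ cut the fragment into at most $\mu+1$ stretches. Two steps from the same point within a stretch would enclose a cycle in $Y\setminus Z$, so each stretch has at most $n$ steps.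
\end{proof}

To describe programs we write sequences of points, each being the successor of the one before, and we use \emph{loops}: a loop with body $X$ and exit $X'$ is a choice point with two successors, the first point of $X$ and the first point of $X'$, and the last point of $X$ leads back to the choice point.

\begin{example}\label{ex:toy}
Let $k=2$. The program $P_\infty$ goes from $N$ to a loop $L_1$ with body $m_1=\mathrm{move}(1,2)$ and exit $d_1=\mathrm{drain}(1)$, then to a loop $L_2$ with body $m_2=\mathrm{move}(2,1)$ and exit $d_2=\mathrm{drain}(2)$, and then to $g=\mathrm{gain}(1)$. The program $P_1$ is the same, except that the successor of $m_2$ is $d_2$, so that $m_2$ is used at most once per round.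

Both programs are draining. Every path from $N$ to $g$ passes $d_1$ and $d_2$, which gives (D1). A gain-free fragment with at most $B'$ tokens takes at most $B'$ steps from $m_1$, since they all precede the steps from $m_2$ and each removes a token from place $1$; it then takes at most $B'$ steps from $m_2$. Every cycle that avoids $g$ meets $\{m_1,m_2\}$. By Lemma~\ref{lem:count} gain-free fragments have bounded length, and (D2) holds vacuously for large $\lambda$.

The program $P_\infty$ is pumping: the tokens dodge both drains,
\[
(K,0)\ \to\ (0,K)\ \text{at } d_1\ \to\ (K,0)\ \text{at } d_2\ \to\ (K+1,0).
\]
The program $P_1$ is bounded by $1$: in a loss-free round with $K$ tokens, all $K$ tokens are in place $2$ after $d_1$, and at most one of them leaves before $d_2$. From $(0,0)$ two loss-free rounds lead to $(1,0)$ and $(2,0)$, and then every round loses a token. So $B+1$ tokens can be reached in a program bounded by $B$.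
\end{example}

The two programs differ only in how many tokens a round can save. In Sections~\ref{sec:four} and~\ref{sec:three} this number will be the running time, or the largest register value, of a machine.

\section{The game of a token program}\label{sec:game}

We turn $P$ into a $k$-dimensional game $G_P$ in which place $t$ is the debt in dimension $t$. Player $\mathcal{P}_2$ makes the choices of the program, and $\mathcal{P}_1$ supervises moves and carries out drains. Fix for every place $t$ a place $\sigma(t)\ne t$; this is where $k\ge2$ is needed. We list states and edges, and label each edge with its debt effect $\delta=-w$; see Figure~\ref{fig:gadgets}.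
\begin{itemize}
\item A choice point is a state of $\mathcal{P}_2$ with edges to its successors, $\delta=0$.
\item A $\mathrm{gain}(t)$ point is a state of $\mathcal{P}_1$ with the single edge to $N$, $\delta=e_t$.
\item A $\mathrm{move}(t,t')$ point $q$ with successor $q'$ is a state of $\mathcal{P}_1$ with the edges $q\to q'$, $\delta=e_{t'}-e_t$ (\emph{accept}), and $q\to\mathrm{ch}^1_t$, $\delta=0$ (\emph{challenge}).
\item A $\mathrm{drain}(t)$ point $q$ with successor $y$ is a state of $\mathcal{P}_1$, with two extra states $a_q$ of $\mathcal{P}_1$ and $b_q$ of $\mathcal{P}_2$ and the edges $q\to a_q$, $\delta=e_{\sigma(t)}$ (\emph{borrow}); $a_q\to b_q$, $\delta=-e_t$ (\emph{pay}); $b_q\to a_q$, $\delta=0$ (\emph{return}); $a_q\to y$, $\delta=-e_{\sigma(t)}$ (\emph{exit}); $b_q\to N$, $\delta=-e_{\sigma(t)}$ (\emph{interrupt}).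
\item For each place $t$ there is a \emph{challenge chain} $\mathrm{ch}^1_t,\dots,\mathrm{ch}^{k-1}_t$ of additional drain points, implemented as in the previous item, which drain the $k-1$ places $t'\ne t$ one after the other. The successor of the last one is $H$.
\item $H$ is a state of $\mathcal{P}_2$ with the edges $H\to H$ and $H\to N$, $\delta=0$.
\end{itemize}
All weights are in $\{-1,0,1\}$, every state has a successor, edges listed at the same state have distinct targets, and $G_P$ is computable from $P$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[font=\small]
\node[circle,draw] (q) at (0,0) {$q$};
\node (qq) at (2.6,0) {$q'$};
\node[circle,draw,inner sep=1pt] (ch) at (0,-2) {$\mathrm{ch}^1_t$};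
\node[rectangle,draw] (H) at (2.6,-2) {$H$};
\node[rectangle,draw] (N1) at (4.1,-2) {$N$};
\draw[->] (q) -- node[above] {$e_{t'}-e_t$} (qq);
\draw[->] (q) -- node[left] {$0$} (ch);
\draw[->,dashed] (ch) -- node[below] {drain $t''\ne t$} (H);
\draw[->] (H) to[loop above] node {$0$} (H);
\draw[->] (H) -- node[above] {$0$} (N1);
\node[circle,draw] (d) at (6,0) {$q$};
\node[circle,draw,inner sep=2pt] (a) at (8,0) {$a_q$};
\node (y) at (10.4,0) {$y$};
\node[rectangle,draw] (b) at (8,-2) {$b_q$};
\node[rectangle,draw] (N2) at (10.4,-2) {$N$};
\draw[->] (d) -- node[above] {$e_{\sigma(t)}$} (a);
\draw[->] (a) -- node[above] {$-e_{\sigma(t)}$} (y);
\draw[->] (a) to[bend right] node[left] {$-e_t$} (b);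
\draw[->] (b) to[bend right] node[right] {$0$} (a);
\draw[->] (b) -- node[above] {$-e_{\sigma(t)}$} (N2);
\end{tikzpicture}
\caption{The gadgets for a $\mathrm{move}(t,t')$ point $q$ with successor $q'$ (left) and for a $\mathrm{drain}(t)$ point $q$ with successor $y$ (right). Circles are states of $\mathcal{P}_1$, boxes are states of $\mathcal{P}_2$, and edges are labeled with the negated weight $\delta=-w$. The dashed arrow is a chain of drain gadgets for all places $t''\ne t$.}
\label{fig:gadgets}
\end{figure}

Each edge answers a way of cheating.

\emph{Moves from an empty place.} An accepted $\mathrm{move}(t,t')$ with debt $0$ in place $t$ is truncated there and creates a token in $t'$. So $\mathcal{P}_1$ must be able to object. After a challenge he may empty every place except $t$, and then $\mathcal{P}_2$ may wait in $H$. If place $t$ was empty, all debts are $0$ in $H$ and waiting is harmless. If it was not, a window on $t$ stays open for as long as she waits.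

\emph{Stalling in a drain.} The number of payments in a drain is not known in advance, so $\mathcal{P}_1$ controls a cycle, and he must be kept from staying in it. The borrowed token opens a window on $\sigma(t)$ that remains open while he stays. Suppose that borrow, exit and interrupt had effect $0$, and let $P$ satisfy (D1). Then $\mathcal{P}_1$ could challenge every move and never exit a drain. A path from $N$ to a gain point through choice points only would be a round without drains, so no gain edge would ever be taken, all edges of the play would have $\delta\le0$, and every position would be good within $1$.

\emph{Stalling forever.} The objective forgives finitely many windows that never close. Without interrupts, $\mathcal{P}_1$ could stay forever in the first drain gadget that is entered; all later edges have $\delta\le0$, so the play would be in $\mathrm{FW}(1)$. The interrupt lets $\mathcal{P}_2$ record one long window and start afresh at $N$. The edge $H\to N$ has the same purpose. But an interrupt can also deprive $\mathcal{P}_1$ of a drain that he needs. It is therefore placed at $b_q$, after a payment, so that against an honest $\mathcal{P}_1$ every interrupt costs a token.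

\begin{example}\label{ex:play}
Take the programs of Example~\ref{ex:toy}, where $\sigma(1)=2$ and $\sigma(2)=1$. Let $\mathcal{P}_1$ play honestly with respect to $D=D^0$: he challenges a move only from an empty place and pays exactly while the debt is positive.

In $G_{P_\infty}$ let $\mathcal{P}_2$ follow the pumping run. In the round that starts with $D=(K,0)$, $K\ge1$, the debt $D_1$ is positive at $N$ and at the $K$ visits to each of $L_1$ and $m_1$ that precede the last accepted move. These are $2K+1$ consecutive positions. Both debts return to $0$ in every round, so every window closes, but the delay grows with $K$, as in the block sequence of Section~\ref{sec:intro}.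

In $G_{P_1}$ consider a visit to $N$ with $D=(2,0)$. If $\mathcal{P}_2$ moves both tokens, the debts are $(0,2)$ at $d_1$, then $(0,3)$ after borrowing, $(0,2)$ after the exit, $(1,1)$ after $m_2$, $(2,1)$ after borrowing at $d_2$, and $(2,0)$ after one payment. She may return, and the play continues with $(1,0)$ at $g$ and $(2,0)$ at $N$: one token lost, one gained. Alternatively she goes from $N$ directly to $d_1$ and interrupts after the first payment: $(2,0)\to(2,1)\to(1,1)\to(1,0)$. She is back at $N$ and has kept $D_1$ positive, but she has one token fewer, and the same trick now gives $(1,0)\to(1,1)\to(0,1)$, which closes the windows on dimension $1$. Finally, if she asks for a third move at $m_1$ with $D=(0,2)$, then $\mathcal{P}_1$ challenges and empties place $2$, unless she interrupts, again at the price of a token.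
\end{example}

The next two sections show that these examples are typical.

\section{Pumping programs are won by the second player}\label{sec:P2}

\begin{proposition}\label{prop:P2}
If $P$ is pumping, then $\mathcal{P}_2$ has a strategy from $N$ in $G_P$ all of whose plays are outside $\mathrm{BW}$.
\end{proposition}

It is tempting to let $\mathcal{P}_2$ follow the pumping run once and forever. But $\mathcal{P}_1$ can break off the simulation by a false challenge or by stalling, and a large value of $D^0$ may come from a window opened early in the play, which the objective ignores. So she restarts the run in every phase and measures debts from the start of the phase.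

\begin{proof}
Let $\rho$ be an infinite loss-free run from $(N,0)$ with infinitely many gains. Player $\mathcal{P}_2$ plays in phases $m=1,2,\dots$. Phase $m$ starts at a position $i_m$ at which the play is at $N$, with $i_1=0$. During phase $m$ let $D=D^{i_m}$. She follows $\rho$ from its beginning and keeps the invariant that, until a challenge or an interrupt, whenever the play is at a point of $P$, this point and $D$ form the current configuration $(q,V)$ of $\rho$. The invariant holds at $i_m$. In every drain gadget, of $P$ or of a chain, she uses the same rule: during one stay in $\{a_q,b_q\}$ she returns at the first $m-1$ visits to $b_q$ and interrupts at the $m$-th, which ends the phase at $N$.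

\emph{Choice and gain points.} At a choice point she moves as $\rho$ does. At a $\mathrm{gain}(t)$ point both $D$ and $V$ increase by $e_t$.

\emph{Accepted moves.} At a $\mathrm{move}(t,t')$ point, $D_t=V_t\ge1$ because $\rho$ is a run. So no truncation occurs, and $D$ changes as $V$ does.

\emph{Drains.} In any $\mathrm{drain}(t')$ gadget, the debt $D_{\sigma(t')}$ rises by $1$ on entry, is not affected by pay and return since $\sigma(t')\ne t'$, and falls back by $1$ on leaving. In particular $D_{\sigma(t')}\ge1$ throughout the stay in $\{a_q,b_q\}$. At a $\mathrm{drain}(t')$ point of $P$ we have $D_{t'}=V_{t'}=0$, because $\rho$ is loss-free; payments are truncated, and after an exit $D=V$ again.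

\emph{Challenges.} A challenge happens at a $\mathrm{move}(t,\cdot)$ point with $D_t\ge1$. Along the chain only places $t'\ne t$ are paid, and borrowed tokens are given back exactly, so $D_t\ge1$ remains true. If $H$ is reached, she takes the self-loop $m$ times and then moves to $N$, which ends the phase.

\emph{Success.} The phase also ends when $\rho$ reaches $N$ with $|V|\ge km$. Since $\rho$ is loss-free, $|V|$ is the number of gains so far, so this happens after finitely many steps of $\rho$.

Every stay in a gadget or in $H$ is finite, so every phase is finite; it has at least one step since $|V|=0<km$ at its start. It remains to find in phase $m$ a position $p\ge i_m$ that is bad within $m$. If the phase ends by an interrupt in a $\mathrm{drain}(t')$ gadget, then $D_{\sigma(t')}>0$ at the $2m$ consecutive positions spent in $\{a_q,b_q\}$, and Lemma~\ref{lem:debt}(b) applies. If it ends through $H$, then $D_t>0$ at the $m+1$ positions spent in $H$, and Lemma~\ref{lem:debt}(b) applies again. If it ends with $|V|\ge km$, then $D_t=V_t\ge m$ for some $t$, and Lemma~\ref{lem:debt}(c) applies. By Lemma~\ref{lem:phases} the play is not in $\mathrm{BW}$.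
\end{proof}

\section{Bounded draining programs are won by the first player}\label{sec:P1}

\begin{proposition}\label{prop:P1}
If $P$ is draining and bounded by $B$, then there is $l$ such that $\mathcal{P}_1$ wins $\mathrm{DFW}(l)$ from $N$ in $G_P$.
\end{proposition}

By Lemma~\ref{lem:debt}(a) it suffices to bound the length of every stretch on which some $D^0_t$ is positive. Player $\mathcal{P}_2$ can prolong such a stretch by interrupting drains, by making drains long, and by wandering in the program. All three are limited by the number of tokens, so we bound that number first.

\begin{proof}
Let $D=D^0$. Player $\mathcal{P}_1$ plays honestly: at a $\mathrm{move}(t,t')$ point he challenges if and only if $D_t=0$; at the state $a_q$ of a $\mathrm{drain}(t)$ point $q$, of $P$ or of a chain, he pays if $D_t>0$ and exits otherwise. Fix a consistent play.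

\emph{Step 1: the play simulates the program.} No truncation occurs: accept and pay are used only when $D_t\ge1$, and at exit or interrupt $D_{\sigma(t)}\ge1$, since the borrowed token is not touched by pay and return. Define $V(j)=D(j)-e_{\sigma(t)}$ if $s_j\in\{a_q,b_q\}$ for a $\mathrm{drain}(t)$ point $q$, and $V(j)=D(j)$ otherwise. Then $V\in\mathbb{N}^k$, and $V$ changes by $e_{t'}-e_t$ at an accepted move, by $-e_t$ at a payment (a \emph{lost token}), by $e_t$ at a gain, and not at all along the other edges. In the gadget of a $\mathrm{drain}(t)$ point $D_t=V_t$, so an exit takes place exactly when $V_t=0$.

Cut the play into \emph{segments}, each reaching from a visit to $N$ up to the position before the next visit; the last segment may be infinite. Group the positions of a segment that are not at $H$ into \emph{blocks}, one for each visit to a point of $P$ or of a chain: a choice, move or gain point gives one position, and a drain point $q$ gives $q$ with the following positions in $\{a_q,b_q\}$. A block is \emph{regular} if it belongs to a choice point, an accepted move or an exited drain of $P$. A segment consists of regular blocks, then at most one non-regular block of $P$ (a gain, a challenged move or an interrupted drain), then at most $k-1$ chain blocks, then possibly positions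 at $H$. By the previous paragraph, consecutive regular blocks correspond to consecutive steps of a gain-free run fragment with vectors $V$. A finite segment ends in one of three ways.
\begin{enumerate}
\item[($\alpha$)] By a gain. The segment corresponds to a round, and $|V|$ changes by $1$ minus the number of lost tokens.
\item[($\beta$)] By an interrupt, in a drain of $P$ or of a chain. There is no gain, and a payment precedes the interrupt, so $|V|$ decreases by at least $1$.
\item[($\gamma$)] By the edge $H\to N$.
\end{enumerate}
The state $H$ is reached only after a challenge at a $\mathrm{move}(t,\cdot)$ point with $V_t=0$ and exits from the drains of all other places. Along the chain $V$ changes by payments only. Hence $D=V=0$ at every position at $H$, and after a segment of type ($\gamma$) the play is at $N$ with $V=0$.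

\emph{Step 2: $|V|\le B+1$ at all positions.} Inside a segment $|V|$ does not increase, so it suffices to consider visits to $N$. Initially $V=0$. Segments of types ($\beta$) and ($\gamma$) do not increase $|V|$. A segment of type ($\alpha$) that starts with $|V|\le B$ ends with $|V|\le B+1$. If it starts with $|V|=B+1$, the round is not loss-free, because $P$ is bounded by $B$; so a token is lost, and again $|V|\le B+1$ at the end. This is the only use of boundedness. As a consequence a drain block contains at most $B+1$ payments, and every block has at most $1+2(B+1)+1=2B+4$ positions.

Now fix a place $t$ and a finite interval $I$ of positions with $D_t>0$ throughout. Then $I$ contains no position at $H$, and no position at which the play exits a $\mathrm{drain}(t)$ gadget, since $D_t=0$ at both.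

\emph{Step 3: $I$ meets at most $B+2$ segments.} Consider two consecutive visits to $N$ in $I$. The segment between them lies in $I$. It is not of type ($\gamma$). It is not of type ($\alpha$), since by (D1) a round contains a $\mathrm{drain}(t)$ step, that is, an exited $\mathrm{drain}(t)$ block. So it is of type ($\beta$), and $|V|$ drops. At the visits to $N$ in $I$ we have $1\le D_t\le|V|\le B+1$, so there are at most $B+1$ of them. They cut $I$ into at most $B+2$ \emph{pieces}, each an interval inside one segment.

\emph{Step 4: pieces are short.} Let $\lambda$ be given by (D2) for $B'=B+1$. A piece has no position at $H$, so it is covered by the blocks that it meets. At most two of them, the first and the last, are not contained in the piece, and at most $k$ of them are not regular. The regular blocks contained in the piece are consecutive and correspond to a gain-free run fragment that starts with at most $B+1$ tokens. If there were $\lambda$ or more, then by (D2) one of the first $\lambda$ would be an exited $\mathrm{drain}(t)$ block, whose exit position would lie in $I$. So a piece meets at most $\lambda+k+1$ blocks and has at most $\Lambda=(\lambda+k+1)(2B+4)$ positions.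

Thus $|I|\le(B+2)\Lambda$. Put $l=(B+2)\Lambda+1$. For all $j$ and $t$, one of the $l$ positions $j+1,\dots,j+l$ has $D_t=0$, and Lemma~\ref{lem:debt}(a) shows that the play is in $\mathrm{DFW}(l)$.
\end{proof}

\begin{remark}\label{rem:D2}
Condition (D1) concerns whole rounds and does not limit the time spent inside a round; this is the task of (D2). Add to $P_1$ a self-loop at the choice point $L_1$. The program is still bounded by $1$ and satisfies (D1), but (D2) fails. Against the honest strategy, $\mathcal{P}_2$ completes every round and waits $m$ steps at $L_1$ in round $m$; the window opened by the preceding gain is then bad within $m$.
\end{remark}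

\section{Four places: counting the steps of a two-counter machine}\label{sec:four}

By Propositions~\ref{prop:P2} and~\ref{prop:P1} we need a draining program that is bounded if $M$ halts and pumping if it does not. Two places hold the counters. A third place $r$, the reservoir, collects all tokens at the start of a round and has to be empty at the end; the only way to take a token out of it is to simulate one step of $M$. A fourth place $u$ stores used tokens until the next round. A loss-free round with $K$ tokens is then a certificate that $M$ runs for at least $K$ steps.

\begin{proof}[Proof of Theorem~\ref{thm:four}]
The program $P_M$ has places $c_1,c_2,r,u$ and the following points.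
\begin{itemize}
\item \emph{Gather.} The only successor of $N$ is a loop with body $\mathrm{move}(c_1,r)$ and exit $\mathrm{drain}(c_1)$. It is followed by the same loop for $c_2$, then by the same loop for $u$, and then by $q_{\ell_0}$.
\item \emph{Simulate.} For each label $\ell$ there is a choice point $q_\ell$ that always offers END. If $\ell$ is ``$c_i{+}{+}$; goto $\ell'$'', it also offers the branch $\mathrm{move}(r,c_i)$, $q_{\ell'}$. If $\ell$ is ``if $c_i=0$ goto $\ell'$, else $c_i{-}{-}$ and goto $\ell''$'', it also offers the \emph{zero branch} $\mathrm{move}(r,u)$, $\mathrm{drain}(c_i)$, $q_{\ell'}$ and the \emph{positive branch} $\mathrm{move}(r,u)$, $\mathrm{move}(c_i,u)$, $q_{\ell''}$. If $\ell$ is ``halt'', it offers nothing else.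
\item END is $\mathrm{drain}(r)$, $\mathrm{gain}(r)$, $N$.
\end{itemize}

\emph{$P_M$ is draining.} A round drains $c_1,c_2,u$ while gathering and $r$ in END, so (D1) holds. For (D2), take a gain-free fragment with at most $B'$ tokens, and let $Z$ consist of the three move points of the gather loops and the first move point of every branch. A cycle that avoids the gain point is a gather loop or passes through a branch, so it meets $Z$. Without a gain the fragment cannot come back to the gather part, so all its gather moves precede all its branch steps. Each gather move takes a token out of $\{c_1,c_2,u\}$, which receive nothing while gathering, and the first move of each branch takes a token out of $r$, which receives nothing while simulating. So the fragment has at most $2B'$ steps from $Z$. By Lemma~\ref{lem:count} its length is bounded in terms of $B'$ and $P_M$, and (D2) holds vacuously for any larger $\lambda$.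

\emph{If $M$ halts after $n$ steps, $P_M$ is bounded by $n$.} Consider a loss-free round from $(N,V)$ with $|V|=K$. The three gather drains lose nothing, so at $q_{\ell_0}$ the places $c_1,c_2,u$ are empty and $r$ holds $K$ tokens. By induction, at the $s$-th subsequent visit to a point $q_\ell$, the label $\ell$ and the contents of $c_1,c_2$ form the configuration of $M$ after $s$ steps, and $r$ holds $K-s$ tokens: an increment adds a token to $c_i$; a zero branch is loss-free, so $c_i$ is empty; a positive branch takes a token out of $c_i$, so $c_i$ was not empty; and every branch takes exactly one token from $r$. The drain in END is loss-free, so END is chosen when $s=K$. Hence $M$ performs at least $K$ steps, and $K\le n$. By Proposition~\ref{prop:P1}, $\mathcal{P}_1$ wins $\mathrm{DFW}(l)\subseteq\mathrm{FW}(l)$ from $N$ for some $l$.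

\emph{If $M$ does not halt, $P_M$ is pumping.} In a round that starts with $K$ tokens, move all tokens to $r$, leaving each loop when its place is empty; simulate the first $K$ steps of $M$, always taking the branch that $M$ takes; then take END. Before step $s+1\le K$ the reservoir holds $K-s\ge1$ tokens, so all moves are allowed, and all drains find their place empty. The round ends at $N$ with $K+1$ tokens, and we repeat forever. Proposition~\ref{prop:P2} gives the strategy of $\mathcal{P}_2$.
\end{proof}

\section{Three places: bounding a register}\label{sec:three}

To save a place we store both counters in one number and compute with multiplications and divisions. One place holds this number, one is needed as scratch space to rewrite it, and one is the reservoir. There is no place left for used tokens, so the reservoir cannot serve as a clock. Instead the number $K$ of tokens limits the \emph{size} of the register, and we make sure that the register is unbounded exactly when the machine does not halt. The loss of the clock has a price: gain-free fragments need no longer be short, and a reservoir that is drained only at the end of a round could violate (D2). The remedy is to rotate the roles of the three places after each instruction.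

\subsection{One-register machines}

A \emph{one-register machine} $\mathcal{R}$ has labels, an initial label $\ell_0$, a register $x$ with initial value $1$, and for each label one instruction: $\mathrm{mul}(p)$, ``$x:=px$; goto $\ell'$''; $\mathrm{div}(p)$, ``if $p\mid x$ then $x:=x/p$ and goto $\ell'$, else goto $\ell''$''; or halt. Here $p\in\{2,3,5\}$.

\begin{lemma}\label{lem:register}
From a two-counter machine $M$ one can compute a one-register machine $\mathcal{R}$ that halts if and only if $M$ halts, and whose register is unbounded along its computation if it does not halt.
\end{lemma}

\begin{proof}
Let $p_1=2$, $p_2=3$. Keep the halt labels of $M$. Replace every other label $\ell$ by two labels: $\ell$ performs $\mathrm{mul}(5)$ and goes to $\hat\ell$; and $\hat\ell$ performs $\mathrm{mul}(p_i)$ if $\ell$ increments $c_i$, and $\mathrm{div}(p_i)$ if $\ell$ tests $c_i$, going to the target of the decrement if $p_i\mid x$ and to the target of the zero case otherwise. After $2s$ steps $\mathcal{R}$ is at the label of $M$ after $s$ steps, with $x=2^{c_1}3^{c_2}5^s\ge5^s$.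
\end{proof}

\subsection{The program}

The program $P_{\mathcal{R}}$ has places $1,2,3$. A \emph{role assignment} is an ordering $\theta=(\mathsf{A},\mathsf{S},\mathsf{R})$ of the three places: $\mathsf{A}$ holds the register, $\mathsf{S}$ is the scratch place and $\mathsf{R}$ the reservoir. Let $\theta_0=(1,2,3)$, and for $\theta=(\mathsf{A},\mathsf{S},\mathsf{R})$ let $\theta'=(\mathsf{S},\mathsf{R},\mathsf{A})$. For each $\theta$, $\mathrm{END}_\theta$ is $\mathrm{drain}(\mathsf{R})$, $\mathrm{gain}(3)$, $N$.
\begin{itemize}
\item \emph{Gather.} The only successor of $N$ is a loop with body $\mathrm{move}(1,3)$ and exit $\mathrm{drain}(1)$, followed by a loop with body $\mathrm{move}(2,3)$ and exit $\mathrm{drain}(2)$, followed by a choice between $\mathrm{END}_{\theta_0}$ and $\mathrm{move}(3,1)$, $[\ell_0,\theta_0]$.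
\item \emph{Instructions.} For each label $\ell$ and each $\theta$ there is a choice point $[\ell,\theta]$, called an \emph{instruction point}, which always offers $\mathrm{END}_\theta$, and nothing else if $\ell$ is halt.

If $\ell$ is $\mathrm{mul}(p)$, it also offers a loop whose body is $\mathrm{move}(\mathsf{A},\mathsf{S})$ followed $p-1$ times by a choice between $\mathrm{END}_\theta$ and $\mathrm{move}(\mathsf{R},\mathsf{S})$, and whose exit is $\mathrm{drain}(\mathsf{A})$, $\mathrm{Rot}(\theta,\ell')$.

If $\ell$ is $\mathrm{div}(p)$, it also offers $p$ branches. Branch $0$ is a loop whose body is $\mathrm{move}(\mathsf{A},\mathsf{S})$ followed $p-1$ times by $\mathrm{move}(\mathsf{A},\mathsf{R})$, and whose exit is $\mathrm{drain}(\mathsf{A})$, $\mathrm{Rot}(\theta,\ell')$. For $1\le\varrho<p$, branch $\varrho$ is a loop whose body is $p$ times $\mathrm{move}(\mathsf{A},\mathsf{S})$, and whose exit is $\varrho$ times $\mathrm{move}(\mathsf{A},\mathsf{S})$, then $\mathrm{drain}(\mathsf{A})$, $\mathrm{Rot}(\theta,\ell'')$.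
\item \emph{Rotation.} $\mathrm{Rot}(\theta,\ell^*)$ is a loop with body $\mathrm{move}(\mathsf{R},\mathsf{A})$ and exit $\mathrm{drain}(\mathsf{R})$, $[\ell^*,\theta']$.
\end{itemize}
An \emph{execution} is a run fragment from an instruction point $[\ell,\theta]$ to the next instruction point $[\ell^*,\theta']$. It drains first $\mathsf{A}$ and then $\mathsf{R}$.

\begin{lemma}\label{lem:faithful}
Let an execution start at $[\ell,\theta]$ with $(V_{\mathsf{A}},V_{\mathsf{S}},V_{\mathsf{R}})=(x,0,y)$, be loss-free, and end at $[\ell^*,\theta']$. Then at its end $(V_{\mathsf{S}},V_{\mathsf{R}},V_{\mathsf{A}})=(x^*,0,y^*)$ with $x^*+y^*=x+y$, and $(\ell^*,x^*)$ is the successor of $(\ell,x)$ in $\mathcal{R}$.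
\end{lemma}

\begin{proof}
Let the instruction loop be iterated $i$ times. All iterations are complete, since END is not taken. At $\mathrm{drain}(\mathsf{A})$ the place $\mathsf{A}$ has been emptied by moves. For $\mathrm{mul}(p)$ each iteration removes one token from $\mathsf{A}$ and puts $p$ tokens into $\mathsf{S}$, so $i=x$ and $V_{\mathsf{S}}=px$. In branch $0$ of $\mathrm{div}(p)$ each iteration removes $p$ tokens from $\mathsf{A}$ and puts one into $\mathsf{S}$, so $x=pi$ and $V_{\mathsf{S}}=x/p$. In branch $\varrho\ge1$ we get $x=pi+\varrho$, so $p\nmid x$, and $V_{\mathsf{S}}=x$. In each case $V_{\mathsf{S}}$ and the label $\ell^*$ are as $\mathcal{R}$ prescribes. The rotation does not touch $\mathsf{S}$ and ends with $\mathsf{R}$ empty. No token is lost or gained.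
\end{proof}

For instance, $\mathrm{mul}(2)$ with roles $(1,2,3)$ and $(V_1,V_2,V_3)=(2,0,3)$ gives $(0,4,1)$ after two iterations and $(1,4,0)$ after the rotation. In the new roles $(2,3,1)$ this reads: register $4$, scratch place empty, reservoir $1$.

\begin{lemma}\label{lem:draining}
The program $P_{\mathcal{R}}$ is draining.
\end{lemma}

\begin{proof}
(D1) A round drains places $1$ and $2$ while gathering. Until the first rotation is completed the roles are $\theta_0$, with reservoir $3$. If the round completes a rotation, the first one drains place $3$. Otherwise the round ends through $\mathrm{END}_{\theta_0}$, which drains place $3$.

(D2) Take a finite gain-free fragment with at most $B'$ tokens and cut it at its visits to instruction points. In each resulting part, only the first step can start at an instruction point. Let $n$ be the number of points and let $Z$ consist of the first move point in the body of every loop. Between instruction points and without a gain, the control graph leads through a fixed sequence of loops, so the only cycles that a part can traverse are these loops, and they meet $Z$. A part that visits gather points has at most $B'$ steps from $Z$, since each takes a token out of $\{1,2\}$, and these places receive nothing while the gather loops run. Any other part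 stays with one role assignment $(\mathsf{A},\mathsf{S},\mathsf{R})$ and passes through at most one instruction loop and then at most one rotation loop. It has at most $B'$ steps from $Z$ in the instruction loop, since each takes a token from $\mathsf{A}$, which receives nothing there, and at most $B'$ in the rotation, since each takes a token from $\mathsf{R}$, which receives nothing there. By Lemma~\ref{lem:count} every part has at most $c=(2B'+1)(n+1)$ steps.

All parts except the first and the last are executions. A fragment of $\lambda=4c$ steps has at least four parts, so it contains two consecutive executions. The first, with roles $(\mathsf{A},\mathsf{S},\mathsf{R})$, drains $\mathsf{A}$ and $\mathsf{R}$. The second has roles $(\mathsf{S},\mathsf{R},\mathsf{A})$ and drains its register place $\mathsf{S}$.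
\end{proof}

\begin{lemma}\label{lem:dichotomy}
If $\mathcal{R}$ halts and $X$ is the largest register value in its computation, then $P_{\mathcal{R}}$ is bounded by $X$. If $\mathcal{R}$ does not halt and its register is unbounded, then $P_{\mathcal{R}}$ is pumping.
\end{lemma}

\begin{proof}
Suppose that $\mathcal{R}$ halts, and consider a loss-free round that starts with $K$ tokens. After the two gather drains $V=(0,0,K)$. If $\mathrm{END}_{\theta_0}$ is taken now, then $K=0$. Otherwise $[\ell_0,\theta_0]$ is reached with $V=(1,0,K-1)$, and by Lemma~\ref{lem:faithful} every instruction point $[\ell,\theta]$ of the round is reached with $(V_{\mathsf{A}},V_{\mathsf{S}},V_{\mathsf{R}})=(x,0,K-x)$ for a configuration $(\ell,x)$ of the computation of $\mathcal{R}$. Let $[\ell,\theta]$ be the last one. The drain in $\mathrm{END}_\theta$ is loss-free, so $V_{\mathsf{R}}=0$ when END is chosen. If END is chosen at $[\ell,\theta]$, then $K=x\le X$. Otherwise $\ell$ is $\mathrm{mul}(p)$ and END is chosen inside a loop body. At most $x$ bodies were started, each moving at most $p-1$ tokens out of $\mathsf{R}$, so $K-x\le(p-1)x$. Then $K\le px\le X$, because $px$ is the next register value of the computation.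

Suppose now that $\mathcal{R}$ does not halt and its register is unbounded. We describe a loss-free round from any configuration $(N,V)$; repeating it from $(N,0)$ gives the required run. Let $K=|V|$. Gather all tokens in place $3$ without loss. If $K=0$, take $\mathrm{END}_{\theta_0}$. Otherwise go to $[\ell_0,\theta_0]$ and simulate $\mathcal{R}$: at $\mathrm{div}(p)$ take the branch $\varrho=x\bmod p$, iterate the instruction loop $x$ times for $\mathrm{mul}(p)$ and $\lfloor x/p\rfloor$ times for $\mathrm{div}(p)$, and rotate until $\mathsf{R}$ is empty; but take END at the first choice point that offers it and at which $V_{\mathsf{R}}=0$. The moves out of $\mathsf{A}$ are allowed by the choice of branch and number of iterations, and the drains of $\mathsf{A}$ and $\mathsf{R}$ lose nothing. Each $\mathrm{move}(\mathsf{R},\mathsf{S})$ is preceded by a choice point that offers END, so it is attempted only when $V_{\mathsf{R}}\ge1$. If END were never taken, the simulation would follow the whole computation of $\mathcal{R}$ with $x\le K$ throughout, which contradicts unboundedness. So END is taken, its drain is loss-free, and the round ends with $K+1$ tokens.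
\end{proof}

The offer of END inside the multiplication loop serves the second half of this proof: the reservoir usually runs dry in the middle of a multiplication, and the round must be able to end there without loss.

\begin{proof}[Proof of Theorem~\ref{thm:three}(1)]
Let $k\ge3$ and let $O$ satisfy $\mathrm{DBW}\subseteq O\subseteq\mathrm{BW}$. Given $M$, compute $\mathcal{R}$ by Lemma~\ref{lem:register}, then the $3$-dimensional game $G_{P_{\mathcal{R}}}$, and add $k-3$ dimensions in which all weights are $0$. Windows on these dimensions are good within $1$, so the sets $\mathrm{DFW}(l)$ and $\mathrm{BW}$ do not change. If $M$ halts, then by Lemmas~\ref{lem:draining} and~\ref{lem:dichotomy} and Proposition~\ref{prop:P1}, $\mathcal{P}_1$ wins $\mathrm{DFW}(l)\subseteq O$ from $N$ for some $l$. If $M$ does not halt, then by Lemma~\ref{lem:dichotomy} and Proposition~\ref{prop:P2}, $\mathcal{P}_2$ keeps all plays outside $\mathrm{BW}\supseteq O$, so $\mathcal{P}_1$ does not win $O$. This is a many-one reduction from the halting problem.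
\end{proof}

\section{One window length suffices}\label{sec:upper}

A strategy that wins $\mathrm{BW}$ may a priori need a different bound $l$ for each of its infinitely many plays. We show that a winner of $\mathrm{BW}$ can always achieve one bound. It is easier to start from the direct objective $\mathrm{DFW}(l)$, which only requires that a finite set of patterns be avoided, and to recover prefix-independence by peeling off winning regions.

\subsection{Finite memory, attractors and the direct objective}

A strategy of $\mathcal{P}_1$ has \emph{finite memory} if it is given by a finite set $\mathcal{M}$ of memory states, an initial element $m_0$, an update function $\alpha\colon\mathcal{M}\times S\to\mathcal{M}$ and a move function $\beta\colon\mathcal{M}\times S_1\to S$: along a play $m_{j+1}=\alpha(m_j,s_j)$, and $s_{j+1}=\beta(m_j,s_j)$ whenever $s_j\in S_1$. It is \emph{memoryless} if $|\mathcal{M}|=1$.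

Let $T$ be a set of states of a game and $\mathcal{P}$ one of the players. Put $T_0=T$, and let $T_{r+1}$ be $T_r$ together with the states of $\mathcal{P}$ that have some successor in $T_r$ and the states of the opponent that have all successors in $T_r$. The union of the $T_r$ is the \emph{attractor} of $T$ for $\mathcal{P}$. Two facts follow from the definition. From a state of the attractor, $\mathcal{P}$ forces a visit to $T$ by the memoryless strategy that moves from $T_{r+1}\setminus T_r$ into $T_r$. Outside the attractor, every state of $\mathcal{P}$ has all its successors outside and every state of the opponent has some successor outside, so the opponent has a memoryless strategy that stays outside forever.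

\begin{lemma}\label{lem:safety}
Let $G$ be a game and $l\ge1$. There is a strategy of $\mathcal{P}_1$ whose move depends only on the last (at most) $l+1$ states of the prefix and which wins $\mathrm{DFW}(l)$ from every state from which $\mathcal{P}_1$ wins $\mathrm{DFW}(l)$. From every other state $s$, player $\mathcal{P}_2$ has a strategy $\tau_{s,l}$ all of whose plays are outside $\mathrm{DFW}(l)$.
\end{lemma}

\begin{proof}
Let $G^{(l)}$ be the finite game whose states are the paths of $G$ with at most $l$ edges. A path belongs to the owner of its last state; a move appends a successor of the last state and deletes the first state if the path has become too long. Plays and strategies of $G$ from $s$ correspond to plays and strategies of $G^{(l)}$ from the trivial path $(s)$. Let $T$ be the set of paths with exactly $l$ edges along which, for some $t$, all $l$ nonempty initial sums of $w_t$ are negative. Position $j$ is bad within $l$ exactly if the state of $G^{(l)}$ at time $j+l$ is in $T$, so a play is in $\mathrm{DFW}(l)$ exactly if it avoids $T$. Take the attractor of $T$ for $\mathcal{P}_2$. If $(s)$ is inside, she forces a visit to $T$, and $\mathcal{P}_1$ does not win from $s$. If $(s)$ is outside, his memoryless strategy that stays outside wins; in $G$ it depends on the last $l+1$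 states only, and it is the same for all such $s$.
\end{proof}

For a game $G$ let $X(G)$ be the set of states from which $\mathcal{P}_1$ wins $\mathrm{DFW}(l)$ for some $l$.

\begin{lemma}\label{lem:empty}
If $X(G)=\emptyset$, then from every state $\mathcal{P}_2$ has a strategy all of whose plays are outside $\mathrm{BW}$.
\end{lemma}

\begin{proof}
All strategies $\tau_{s,l}$ of Lemma~\ref{lem:safety} exist. She plays in phases $m=1,2,\dots$, with $i_1=0$. If phase $m$ starts at position $i_m$ in state $s$, she forgets the earlier history and plays $\tau_{s,m}$ until the first position $p+m$ such that $p\ge i_m$ is bad within $m$; this is visible on the prefix up to $p+m$, and she sets $i_{m+1}=p+m$. The phase ends, since otherwise the suffix from $i_m$ would be a play in $\mathrm{DFW}(m)$ consistent with $\tau_{s,m}$. Lemma~\ref{lem:phases} applies.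
\end{proof}

\subsection{Peeling off winning regions}

If $X(G)$ is neither empty nor everything, $\mathcal{P}_2$ must avoid it together with its attractor. This restricts her moves, and in the restricted game $\mathcal{P}_1$ may win from further states. We iterate.

\begin{proof}[Proof of Theorem~\ref{thm:three}(2)]
Let $G_0=G$. As long as $G_i$ is nonempty and $X(G_i)\ne\emptyset$, let $A_i$ be the attractor of $X(G_i)$ for $\mathcal{P}_1$ in $G_i$, and let $G_{i+1}$ be the restriction of $G_i$ to the states outside $A_i$. By the second attractor fact, a state of $\mathcal{P}_1$ in $G_{i+1}$ keeps all its successors from $G_i$ and a state of $\mathcal{P}_2$ keeps at least one. So $G_{i+1}$ is a game or empty, and by induction all successors in $G$ of a state of $\mathcal{P}_1$ in $G_i$ lie in $G_i$: only $\mathcal{P}_2$ can leave $G_i$. Each $A_i$ is nonempty, so the process stops at some $G_n$, which is empty or has $X(G_n)=\emptyset$. The states of $G$ are partitioned into $A_0,\dots,A_{n-1}$ and the states of $G_n$.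

\emph{States of $A_0\cup\dots\cup A_{n-1}$.} Choose $l$ so large that for all $i<n$ and $s\in X(G_i)$ player $\mathcal{P}_1$ wins $\mathrm{DFW}(l)$ from $s$ in $G_i$; there are finitely many pairs $(i,s)$, and $\mathrm{DFW}(l)$ grows with $l$. Let $\sigma_i$ be the strategy of Lemma~\ref{lem:safety} for $G_i$ and $l$. From a state of $A_i$, he sets the \emph{level} to $i$, plays the attractor strategy of $G_i$ until $X(G_i)$ is reached, and from then on plays $\sigma_i$ on the history since that moment. If at any time the play leaves $G_i$, it enters some $A_{i'}$ with $i'<i$, and he starts over at level $i'$. The level can only decrease, so it is eventually constant, say equal to $i$. From then on the play stays in $G_i$, reaches $X(G_i)$, and its suffix from there is a play of $G_i$ consistent with $\sigma_i$, hence in $\mathrm{DFW}(l)$. The whole play is in $\mathrm{FW}(l)\subseteq\mathrm{BW}$.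

\emph{States of $G_n$.} Player $\mathcal{P}_1$ cannot leave $G_n$, so the strategy of Lemma~\ref{lem:empty} for $G_n$ is a strategy in $G$ whose plays stay in $G_n$ and are outside $\mathrm{BW}$. From these states $\mathcal{P}_1$ wins neither $\mathrm{BW}$ nor any $\mathrm{FW}(l)$.

This proves the equivalence and the statement about $\mathcal{P}_2$. Since the fixed window problem is decidable \cite{windows}, testing $l=1,2,\dots$ semi-decides the bounded window problem. Together with part (1), the problem is $\Sigma^0_1$-complete for each fixed $k\ge3$, and also when $k$ is part of the input.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:three}(3)]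
If $\mathcal{P}_1$ wins $\mathrm{BW}$ from $s$, then $s\in A_0\cup\dots\cup A_{n-1}$, and the strategy in the proof of part (2) has finite memory: it stores the level $i$, whether $X(G_i)$ has been reached at this level, and, if so, the last (at most) $l+1$ states since then.

Fix $k\ge3$. If a computable $f$ gave a sufficient window length, then $\mathcal{P}_1$ would win $\mathrm{BW}$ from $s$ if and only if he wins $\mathrm{FW}(f(G,s))$, which is decidable \cite{windows}. This contradicts part (1).

Suppose that a computable $g$ bounds the memory: whenever $\mathcal{P}_1$ wins $\mathrm{BW}$ in $G$ from $s$, he does so with at most $g(G,s)$ memory states. There are finitely many such strategies up to renaming of the memory states, so it suffices for a contradiction with part (1) to decide whether a given strategy $(\mathcal{M},m_0,\alpha,\beta)$ wins. Form the product game on $\mathcal{M}\times S$ with an edge from $(m,s')$ to $(\alpha(m,s'),s'')$ of weight $w(s',s'')$ whenever $s''=\beta(m,s')$ for $s'\in S_1$, or $(s',s'')\in E$ for $s'\in S_2$, and give all states to $\mathcal{P}_2$. Its plays from $(m_0,s)$ correspond to the plays of $G$ from $s$ consistent with the strategy, with the same weights. Let $\mathrm{BW}_t$ be the bounded window objective for the single dimension $t$. Then $\mathrm{BW}=\bigcap_t\mathrm{BW}_t$: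 for the nontrivial inclusion take the maximum of the $k$ bounds and the maximum of the $k$ starting positions. So the strategy wins if and only if, for each $t$, all plays of the product from $(m_0,s)$ are in $\mathrm{BW}_t$. As $\mathcal{P}_1$ has no choice in the product, this is an instance of the one-dimensional bounded window problem, which is decidable \cite{windows}.
\end{proof}

The totality of $f$ matters in part (3): by part (2), the search for the least $l$ such that $\mathcal{P}_1$ wins $\mathrm{FW}(l)$ terminates exactly on the instances that he wins.

\begin{thebibliography}{9}

\bibitem{windows}
\emph{Looking at Mean-Payoff and Total-Payoff through Windows},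
\texttt{https://orbi.umons.ac.be/\allowbreak bitstream/\allowbreak 20.500.12907/\allowbreak 42813/\allowbreak 1/\allowbreak CASSTING2013.pdf}.

\bibitem{minsky}
Minsky, 1967.

\end{thebibliography}
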